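\title{Monotone Fourier coefficients after correction off a universal set}

\begin{abstract}
For every $\epsilon>0$ we construct a set $E\subset[0,1]$ of measure greater than $1-\epsilon$ such that every nonzero $f\in L^1[0,1]$ coincides on $E$ with a function $g\in L^1[0,1]$ whose Fourier coefficients strictly decrease in modulus, in their natural order, and whose Fourier series converges to $g$ in $L^1$. For such $g$ the greedy approximants are the ordinary partial sums $S_mg$. One can have $\|g\|<2\|f\|$ and $\|S_mg\|\le(1+\kappa)\|g\|$ with $\kappa>0$ as small as desired, and the constant $2$ is best possible. The construction multiplies by $1-R$, where $R$ is a Riesz-type product of Rudin--Shapiro polynomials, and then adds coefficients orthogonal in phase to the existing ones, so that the moduli take prescribed values.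
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\|\cdot\|$ is the norm of $L^1=L^1[0,1]$, functions are extended with period $1$, and integrals without limits are over $[0,1]$. The functions $f,g,h$ are real-valued. We write
\[
e_k(x)=e^{2\pi ikx},\qquad c_k(f)=\int f\,e_{-k},\qquad S_mf=\sum_{|k|\le m}c_k(f)e_k .
\]
Since $f$ is real, $c_{-k}(f)=\overline{c_k(f)}$, so the frequencies $k$ and $-k$ have coefficients of equal modulus.

The partial sum $S_mf$ keeps the $2m+1$ lowest frequencies. A greedy approximant keeps the $2m+1$ largest coefficients instead. To define it, call a bijection $\sigma$ of the integers a \emph{rearrangement} if $\sigma(0)=0$, $\sigma(-k)=-\sigma(k)$, and $\sigma$ permutes the positive integers, and put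
\[
G_m(f,\sigma)=\sum_{|k|\le m}c_{\sigma(k)}(f)e_{\sigma(k)} .
\]
If $|c_{\sigma(k)}(f)|\ge|c_{\sigma(k+1)}(f)|$ for all $k\ge0$, then $G_m(f,\sigma)$ is the \emph{$m$-th greedy approximant} of $f$. For $f\in L^2$ it is, by Parseval's identity, a best $L^2$ approximation of $f$ by a sum of $2m+1$ exponentials. In $L^1$ there is no such identity, but the following is known: after a change of $f$ on a small set, fixed in advance, both the greedy approximants and the partial sums converge.

\begin{theorem}[{\cite[Theorem 3]{mterm}}]\label{thm:known}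
For every $\epsilon>0$ there is a measurable set $E\subset[0,1]$ with $|E|>1-\epsilon$ such that for every $f\in L^1$ with $\|f\|>0$ there are $g\in L^1$ with $g=f$ on $E$ and a rearrangement $\sigma$ such that
\begin{itemize}
\item[(1)] $|c_{\sigma(k)}(g)|>|c_{\sigma(k+1)}(g)|$ for all $k\ge0$;
\item[(2)] $\|G_m(g,\sigma)\|\le3\|g\|\le12\|f\|$ for all $m$, and $\|G_m(g,\sigma)-g\|\to0$;
\item[(3)] $\|S_mg\|\le3\|g\|\le12\|f\|$ for all $m$, and $\|S_mg-g\|\to0$.
\end{itemize}
\end{theorem}

Condition (1) asks little of $g$. If the numbers $|c_k(g)|$, $k\ge1$, are nonzero and distinct, then, as they tend to $0$, exactly one rearrangement puts them in decreasing order, and it remains only that $|c_0(g)|$ be the largest. Question~3 of \cite{mterm} asks whether $g$ can be chosen so that no rearrangement is needed, in which case (2) and (3) coincide.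

\medskip
\noindent\textbf{Question.} \emph{Given $\epsilon>0$, is there a measurable set $E\subset[0,1]$ with $|E|>1-\epsilon$ such that for every $f\in L^1$ with $\|f\|>0$ there is $g\in L^1$ with $g=f$ on $E$, $|c_k(g)|>|c_{k+1}(g)|$ for all $k\ge0$, $\|S_mg\|\le3\|g\|\le12\|f\|$ for all $m$, and $\|S_mg-g\|\to0$?}
\medskip

Both restrictions in the question are needed. If $|E|=1$, then $g=f$ almost everywhere, and $f(x)=\cos2\pi x$ has $c_0=0<|c_1|$. If $f=0$, then $g=0$, and the moduli do not decrease strictly.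

There is a reason to expect the answer no. Monotone moduli and bounded partial sums force a rate of decay: Lemma~\ref{lem:decay} gives $|c_m(g)|\le12\pi\|f\|/\log(2m+2)$ for any $g$ as in the question. Take $f(x)=\cos2\pi Kx$, for which $\|f\|=2/\pi$ and $c_K(f)=\frac12$. Then $|c_K(g-f)|\ge\frac12-24/\log(2K+2)$. So $g-f$, which vanishes on $E$, must cancel almost all of $c_K(f)$ from within one set of measure less than $\epsilon$, the same for all $K$. With a bound on the $L^2$ norm this would be impossible for small $\epsilon$, because $|c_K(g-f)|\le\sqrt\epsilon\,\|g-f\|_2$. In $L^1$ the factor $\sqrt\epsilon$ is absent, since a small set can carry a large mass. It turns out that the cancellation is always possible, and that its price is exactly a doubling of the norm.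

\begin{theorem}\label{thm:main}
For every $\epsilon\in(0,1)$ there is a measurable set $E\subset[0,1]$ with $|E|>1-\epsilon$ such that for every $\kappa\in(0,1)$ and every $h\in L^1$ with $\|h\|>0$ there is a real $g\in L^1$ with
\begin{itemize}
\item[(i)] $g=h$ on $E$;
\item[(ii)] $|c_k(g)|>|c_{k+1}(g)|$ for all $k\ge0$;
\item[(iii)] $\|g\|<2\|h\|$, and $\|S_mg\|\le(1+\kappa)\|g\|$ for all $m$;
\item[(iv)] $\|S_mg-g\|\to0$ as $m\to\infty$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:answer}
The answer to the question is yes.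
\end{corollary}

\begin{proof}
We may assume $\epsilon<1$. Theorem~\ref{thm:main} with $h=f$ and $\kappa=\frac12$ gives $\|S_mg\|\le\frac32\|g\|\le3\|g\|\le6\|f\|\le12\|f\|$.
\end{proof}

Applied to $h=f\chi_E$, when this function is nonzero, Theorem~\ref{thm:main} gives $g=f$ on $E$ with $\|g\|<2\int_E|f|$. In the second inequality of (iii) no constant below $1$ is possible, because $S_mg\to g\ne0$. The constant $2$ in the first cannot be lowered for any set $E$, even if the moduli are only nonincreasing and the bound on the partial sums is arbitrary.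

\begin{theorem}\label{thm:sharp}
Let $E\subset[0,1]$ be measurable with $|E|>0$, and let $A,C<\infty$. Suppose that for every $f\in L^1$ with $\|f\|>0$ there is $g\in L^1$ with $g=f$ on $E$, $|c_k(g)|\ge|c_{k+1}(g)|$ for all $k\ge0$, $\|S_mg\|\le A\|g\|$ for all $m$, and $\|g\|\le C\|f\|$. Then $C\ge2$.
\end{theorem}

We prove Theorem~\ref{thm:sharp} first, in Section~\ref{sec:sharp}, because its proof shows what the function $g$ has to do. Section~\ref{sec:idea} explains the construction and works it out on one band of frequencies. Sections~\ref{sec:riesz} and~\ref{sec:bands} build the set $E$ and the blocks from which $g$ is assembled in Section~\ref{sec:proof}.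

\section{Standard facts}\label{sec:facts}

The \emph{spectrum} of $F\in L^1$ is the set of $k$ with $c_k(F)\ne0$, and the degree $\deg F$ of a trigonometric polynomial is the largest $|k|$ in its spectrum. We put
\[
\|F\|_*=\sup_{m\ge0}\|S_mF\| .
\]
For a trigonometric polynomial $F$ we have $\|F\|\le\|F\|_*\le\|F\|_2$; the second inequality follows from $\|S_mF\|\le\|S_mF\|_2$ and Parseval's identity. Also $\|F\|_*\le\sum_k|c_k(F)|$.

The Fej\'er kernel
\[
F_n(x)=\sum_{|k|\le n}\Big(1-\frac{|k|}{n+1}\Big)e_k(x)=\frac1{n+1}\Big(\frac{\sin(n+1)\pi x}{\sin\pi x}\Big)^2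
\]
is even, nonnegative, and has integral $1$. The Fej\'er mean $(F_n*f)(y)=\int F_n(y-x)f(x)\,dx$ of a real $f\in L^1$ is a real trigonometric polynomial with $c_0(F_n*f)=c_0(f)$ and $|F_n*f|\le\|f\|_\infty$. As $n\to\infty$, $F_n*f\to f$ in $L^1$, and uniformly if $f$ is continuous and periodic. In particular, real trigonometric polynomials are dense in $L^1$.

\begin{lemma}[dilation]\label{lem:dilation}
Let $G$ be bounded, measurable, and $1$-periodic.
\begin{itemize}
\item[(a)] If $F$ is a trigonometric polynomial and $N>\deg F$ is an integer, then $\int F(x)G(Nx)\,dx=\int F\int G$.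
\item[(b)] \emph{(Fej\'er's lemma)} If $F\in L^1$, then $\int F(x)G(Nx)\,dx\to\int F\int G$ as $N\to\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By linearity let $F=e_k$ with $|k|<N$. The integral $I=\int e_k(x)G(Nx)\,dx$ satisfies $I=e^{2\pi ik/N}I$, by the substitution $x\mapsto x+1/N$, so $I=0$ if $k\neq0$. If $k=0$, then $I=\int G$ because $x\mapsto Nx \bmod 1$ preserves Lebesgue measure. (b) Replacing $F$ by a trigonometric polynomial $F'$ changes each side by at most $\|F-F'\|\,\|G\|_\infty$, and for $F'$ there is equality for large $N$ by (a).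
\end{proof}

The next lemma is the source of all smallness in $L^1$ that does not come from $L^2$: a sum of $n$ exponentials in arithmetic progression has $L^2$ norm $\sqrt n$ but $L^1$ norm only logarithmic in $n$.

\begin{lemma}\label{lem:abel}
Let $a_1\ge a_2\ge\dots\ge a_n\ge0$, and let $N\ge1$ and $k_0$ be integers. Then $\big\|\sum_{l=1}^na_le_{k_0+Nl}\big\|\le a_1(1+\log n)$.
\end{lemma}

\begin{proof}
Let $D_q=\sum_{l=1}^qe_{k_0+Nl}$, so that $|D_q(x)|=|\sin q\pi Nx/\sin\pi Nx|$. Dilation by $N$ preserves the norm, and $|\sin\pi x|\ge2|x|$ for $|x|\le\frac12$. Hence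
\[
\|D_q\|\le\int_{-1/2}^{1/2}\min\Big(q,\frac1{2|x|}\Big)dx=2\Big(q\cdot\frac1{2q}+\int_{1/(2q)}^{1/2}\frac{dx}{2x}\Big)=1+\log q .
\]
By Abel summation the sum equals $\sum_{q=1}^n(a_q-a_{q+1})D_q$ with $a_{n+1}=0$, and the weights $a_q-a_{q+1}$ are nonnegative with sum $a_1$.
\end{proof}

Finally we recall \emph{Hardy's inequality} \cite[Ch.~VII]{zygmund}: if $F\in L^1$ is complex-valued and $c_k(F)=0$ for $k<0$, then
\begin{equation}\label{eq:hardy}
\sum_{k\ge0}\frac{|c_k(F)|}{k+1}\le\pi\|F\| .
\end{equation}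

\section{Forced decay and the constant 2}\label{sec:sharp}

\begin{lemma}\label{lem:decay}
Let $g\in L^1$ be real with $|c_k(g)|\ge|c_{k+1}(g)|$ for all $k\ge0$. Then $|c_m(g)|\log(2m+2)\le\pi\|S_mg\|$ for all $m\ge0$.
\end{lemma}

\begin{proof}
The polynomial $F=e_mS_mg$ has the coefficients $c_k(F)=c_{k-m}(g)$ for $0\le k\le2m$ and no others, and $\|F\|=\|S_mg\|$. Since $g$ is real and $|k-m|\le m$, each of these coefficients has modulus $|c_{|k-m|}(g)|\ge|c_m(g)|$. Now apply \eqref{eq:hardy} and $\sum_{k=0}^{2m}\frac1{k+1}\ge\log(2m+2)$.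
\end{proof}

To prove Theorem~\ref{thm:sharp} we take a rapidly oscillating $f$ of modulus $1$ on $E$ and test $g$ against an oscillating polynomial bounded by $1$. Over $E$ the correlation is almost $\|f\|$; over $[0,1]$ it is almost $0$ by Lemma~\ref{lem:decay}; so $g$ has mass almost $\|f\|$ off $E$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $r(x)=\operatorname{sgn}\cos2\pi x$ and $\eta>0$. Let $v$ be a Fej\'er mean of $r$ with $\|v-r\|\le\eta$. Then $v$ is a real trigonometric polynomial, $|v|\le1$, $c_0(v)=c_0(r)=0$, and $\int rv\ge\int r^2-\|v-r\|\ge1-\eta$. Put $V=\sum_l|c_l(v)|$.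

For a positive integer $K$ let $f_K(x)=\chi_E(x)r(Kx)$ and $v_K(x)=v(Kx)$. Then $\|f_K\|=|E|>0$. Let $g_K$ be the function that the hypothesis gives for $f_K$. Only frequencies $Kl$ with $l\ne0$ occur in $v_K$, so monotonicity and Lemma~\ref{lem:decay} give
\[
\Big|\int g_Kv_K\Big|=\Big|\sum_{l\ne0}c_l(v)c_{-Kl}(g_K)\Big|\le V|c_K(g_K)|\le\frac{V\pi AC|E|}{\log(2K+2)}\longrightarrow0 .
\]
By Lemma~\ref{lem:dilation}(b), $\int_Ef_Kv_K=\int\chi_E(x)(rv)(Kx)\,dx\to|E|\int rv\ge(1-\eta)|E|$. Since $g_K=f_K$ on $E$ and $|v_K|\le1$,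
\[
C|E|\ge\|g_K\|\ge\int_E|f_K|+\Big|\int_{E^c}g_Kv_K\Big|\ge|E|+\int_Ef_Kv_K-\Big|\int g_Kv_K\Big| .
\]
Letting $K\to\infty$ gives $C\ge2-\eta$, and $\eta>0$ is arbitrary.
\end{proof}

Monotonicity and the bound on the partial sums enter only through the uniform decay of $c_K(g_K)$. The hypothesis $|E|>0$ is needed: if $|E|=0$, the constant $C\|f\|$, redefined on $E$, has all the required properties with $A=1$ and any $C>0$.

\section{The method on one band}\label{sec:idea}

Let $\varphi$ be a real trigonometric polynomial that we want to reproduce on most of $[0,1]$ up to a small error. We make no attempt to use the coefficients of $\varphi$; we remove them all. Suppose $R$ is a trigonometric polynomial such that $R\ge0$, $\int R=1$, $R\le\eta$ off a set of small measure, and $R-1$ contains only frequencies much larger than $\deg\varphi$. Then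
\[
\psi=\varphi(1-R)
\]
differs from $\varphi$ by at most $\eta|\varphi|$ off the small set and contains no low frequencies. Its norm is at most $\|\varphi\|+\|\varphi R\|$, and $\|\varphi R\|$ is close to $\|\varphi\|$ because $R$ oscillates quickly about its mean $1$ (Lemma~\ref{lem:mass}). The term $-\varphi R$ is the mass off $E$ that Theorem~\ref{thm:sharp} demands. Three more things are required.

\subsection*{Small coefficients}
The choice $R(x)=F_n(Nx)$ with $n$ and $N$ large has all the properties listed, but $c_{N+r}(\psi)=-\frac n{n+1}c_r(\varphi)$ for $|r|\le\deg\varphi<N/2$. These coefficients do not decrease as $N$ grows, which Lemma~\ref{lem:decay} forbids. We need bounded polynomials of fixed $L^2$ norm with very small coefficients.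

The Rudin--Shapiro polynomials are defined by $P_0=Q_0=1$ and
\[
P_{n+1}=P_n+z^{2^n}Q_n,\qquad Q_{n+1}=P_n-z^{2^n}Q_n .
\]
By induction, $P_n$ and $Q_n$ have degree $2^n-1$ and all their coefficients are $\pm1$; for instance $P_2=1+z+z^2-z^3$. On $|z|=1$ the parallelogram law gives $|P_{n+1}|^2+|Q_{n+1}|^2=2(|P_n|^2+|Q_n|^2)$, so $|P_n|^2+|Q_n|^2=2^{n+1}$. Write $P_t=\sum_{k<2^t}\rho_kz^k$ and put, with $z=e^{2\pi ix}$,
\[
Y_t(x)=2^{-(t+1)/2}\operatorname{Re}\big(zP_t(z)\big)=2^{-(t+1)/2}\sum_{l=1}^{2^t}\rho_{l-1}\cos2\pi lx .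
\]
Then
\begin{equation}\label{eq:Y}
|Y_t|\le1,\qquad\int Y_t=0,\qquad\int Y_t^2=2^{-(t+1)}\cdot2^t\cdot\tfrac12=\tfrac14,
\end{equation}
and the coefficients of $Y_t$ are \emph{real} and \emph{of equal modulus}:
\begin{equation}\label{eq:Ycoef}
c_l(Y_t)=\pm2^{-(t+3)/2}\ \text{ for }1\le|l|\le2^t,\qquad c_l(Y_t)=0\ \text{ otherwise.}
\end{equation}
The function $1+\delta Y_t(Nx)$ with $0<\delta<1$ is positive, has integral $1$, and has small coefficients at nonzero frequencies. It is not concentrated: if $0\le R\le2$, $\int R=1$, and $R\le\eta$ on $E$, then $1\le\eta|E|+2(1-|E|)$, so $|E|\le1/(2-\eta)$. Concentration comes from multiplying many such factors with rapidly growing $N$.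

\subsection*{Bounded partial sums}
A product suits this requirement as well. The partial products are again positive with integral $1$, and passing from one to the next adds to $\psi$ a polynomial $p$ whose spectrum lies in its own band of frequencies. A partial sum of $\psi$ is therefore $\varphi(1-\text{partial product})$ plus a partial sum of a single $p$, and the latter is small if $\|p\|_2$ is small, that is, if $\delta$ is small.

\subsection*{Monotone moduli}
On one band, $p(x)$ is a real multiple of $M(x)Y_t(Nx)$ with $\deg M<N/2$. We want to add a \emph{filler} $\nu$, small in the norm $\|\cdot\|_*$, so that the coefficients of $p+\nu$ have prescribed moduli. By Lemma~\ref{lem:abel}, $\nu$ is small if its coefficients have constant phase and monotone modulus along arithmetic progressions. So they must ignore the signs $\rho_l$. For complex $a\neq0$ and $\zeta$, the equalities $|a+\zeta|=|-a+\zeta|=\beta$ hold exactly when $\zeta$ is orthogonal to $a$ in the plane and $|\zeta|^2=\beta^2-|a|^2$. This determines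 the filler up to sign.

\begin{example}\label{ex:band}
Let $M(x)=2\sin2\pi x=-ie_1+ie_{-1}$, $N=4$, and $p(x)=M(x)Y_t(4x)$. With $y=2^{-(t+3)/2}$ we have, for $1\le l\le2^t$,
\[
c_{4l-1}(p)=i\rho_{l-1}y,\qquad c_{4l}(p)=0,\qquad c_{4l+1}(p)=-i\rho_{l-1}y,\qquad c_{4l+2}(p)=0 .
\]
So $p$ lives in the band $I=\{k:3\le|k|\le2^{t+2}+2\}$. It is not small: $\|p\|_2^2=4\cdot2^ty^2=\frac12$ and $|p|\le2$, so $\|p\|\ge\|p\|_2^2/\|p\|_\infty\ge\frac14$. We prescribe the modulus $\beta=2^{-t/4}>y$ on all of $I$.

The coefficients of $p$ are imaginary, so we take a filler with real coefficients: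
\[
\nu=\beta\sum_{k\in I,\ k\text{ even}}e_k+\sqrt{\beta^2-y^2}\sum_{k\in I,\ k\text{ odd}}e_k .
\]
Then $|c_k(p+\nu)|=\beta$ for every $k\in I$. Each $S_m\nu$ is a sum of four arithmetic progressions (even or odd, positive or negative $k$) with at most $2^{t+1}$ terms and constant coefficient at most $\beta$. Lemma~\ref{lem:abel} gives $\|\nu\|_*\le4(t+2)2^{-t/4}\to0$ as $t\to\infty$.

Two other choices fail. Stretching each nonzero coefficient of $p$ to modulus $\beta$ adds $(\beta/y-1)p$, of norm at least $(2^{t/4+3/2}-1)/4$. Prescribing the coefficients $c_k(p+\nu)=\beta$, and not only their moduli, gives $\nu=\beta\sum_{k\in I}e_k-p$, which removes $p$.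
\end{example}

For general $M$ the line through $c_k(p)$ depends on the residue of $k$ modulo $N$, so there are $N$ progressions and the filler costs about $Nt\beta$. The target $\beta$ must lie between the size $2^{-t/2}$ of the coefficients and $1/(Nt)$. The value $\beta=2^{-t/4}$ does, provided $t$ is chosen after $N$ and large enough. To obtain strict monotonicity we tilt the target slightly across the band.

\section{Riesz products and the set $E$}\label{sec:riesz}

Everything in this section is fixed before $h$ and $\kappa$ are given.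

\subsection*{Bands and target moduli}
Let $N_1=8$. Given $N_j$, choose a positive integer $t_j$ so large that
\begin{equation}\label{eq:scale}
2N_j(t_j+3)\,b_j\le2^{-j},\qquad\text{where }b_j=2^{-t_j/4},
\end{equation}
and put $N_{j+1}=2^{t_j+3}N_j$. Two consequences of \eqref{eq:scale} are $2^jb_j\le1$ and $b_{j+1}\le1/N_{j+1}\le2^{-t_j-3}\le b_j/2$. Let
\[
X_j(x)=Y_{t_j}(N_jx),\qquad B_j=\{k:N_j/2<|k|\le N_{j+1}/2\} .
\]
The \emph{bands} $B_j$ are disjoint and cover $\{|k|>4\}$. For $k\in B_j$ the target modulus is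
\[
\beta_k=b_j\Big(1-\frac{|k|}{N_{j+1}}\Big)\in[b_j/2,\,b_j) .
\]
The sequence $(\beta_k)_{k>4}$ is strictly decreasing: it is linear with negative slope on each band, and its values on $B_{j+1}$ are less than $b_{j+1}\le b_j/2$, hence less than its values on $B_j$.

Since $\deg X_i=2^{t_i}N_i=N_{i+1}/8$ and $N_{i+1}\ge8N_i$,
\begin{equation}\label{eq:deg}
\sum_{i<j}\deg X_i\le\frac{N_j}8\Big(1+\frac18+\frac1{64}+\cdots\Big)=\frac{N_j}7 .
\end{equation}
This makes the $X_i$ behave like independent random variables as far as first and second moments are concerned: if $I$ is a finite set of indices and $q$ is a polynomial of degree at most $2$, then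
\begin{equation}\label{eq:indep}
\int\prod_{i\in I}q(X_i)=\prod_{i\in I}\int q(Y_{t_i}) .
\end{equation}
Indeed, let $j=\max I$. The product over $i\in I$, $i<j$, has degree at most $2N_j/7<N_j$, so Lemma~\ref{lem:dilation}(a) splits off the factor $\int q(Y_{t_j})$, and induction on $|I|$ finishes the argument.

\subsection*{The products}
Fix $\epsilon\in(0,1)$. The function $g$ will be built by successive approximation, so we need infinitely many products $R_s$, on disjoint ranges of frequencies, with exceptional sets of total measure less than $\epsilon$. For a product of $L$ factors $1+\delta X_i$ the quantity $A=L\delta^2$ governs both the concentration, which improves as $A$ grows, and the $L^2$ norm, which grows like $e^{A/8}$. We therefore choose $A$ first, and then $L$ so large that $\delta$ defeats $e^{A/8}$. For $s\ge1$ choose $A_s>0$ and then an integer $L_s\ge1$ such that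
\begin{equation}\label{eq:AL}
2^se^{-A_s/64}\le\epsilon2^{-s-1},\qquad\delta_se^{A_s/8}\le4^{-s},\qquad\text{where }\delta_s=(A_s/L_s)^{1/2}.
\end{equation}
In particular $0<\delta_s<1$. Divide the positive integers into consecutive blocks $\Lambda_s=\{j:j_s\le j<j_{s+1}\}$ with $j_1=1$ and $|\Lambda_s|=L_s$; then $j_s\ge s$. For $j_s-1\le j<j_{s+1}$ put
\[
R_{s,j}=\prod_{i=j_s}^j(1+\delta_sX_i)>0,\qquad R_s=R_{s,\,j_{s+1}-1},
\]
where the empty product $R_{s,j_s-1}$ equals $1$.

\begin{lemma}\label{lem:riesz}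
For $j_s-1\le j<j_{s+1}$ we have $\int R_{s,j}=1$ and $\|R_{s,j}\|_2\le e^{A_s/8}$. Moreover $|\{R_s>4^{-s}\}|\le\epsilon2^{-s-1}$.
\end{lemma}

\begin{proof}
By \eqref{eq:indep} and \eqref{eq:Y}, with $q(u)=1+\delta_su$ and $q(u)=(1+\delta_su)^2$, we get $\int R_{s,j}=1$ and $\int R_{s,j}^2\le(1+\delta_s^2/4)^{L_s}\le e^{A_s/4}$.

For the last claim we show that $\int\sqrt{R_s}$ is small. The square root is not a polynomial, so we bound it by one of degree $2$. For $|u|\le1$ the number $1+\frac u2-\frac{u^2}{16}$ is positive and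
\[
\Big(1+\frac u2-\frac{u^2}{16}\Big)^2=1+u+u^2\Big(\frac18-\frac u{16}+\frac{u^2}{256}\Big)\ge1+u .
\]
Hence $\sqrt{R_s}\le\prod_{i\in\Lambda_s}q(X_i)$ with $q(u)=1+\frac{\delta_su}2-\frac{\delta_s^2u^2}{16}$, and \eqref{eq:indep} gives $\int\sqrt{R_s}\le(1-\delta_s^2/64)^{L_s}\le e^{-A_s/64}$. By Chebyshev's inequality, $|\{\sqrt{R_s}>2^{-s}\}|\le2^se^{-A_s/64}$, and \eqref{eq:AL} applies.
\end{proof}

Define
\[
E=\{x\in[0,1]:R_s(x)\le4^{-s}\text{ for all }s\ge1\}.
\]
This set is closed, it depends only on $\epsilon$, and $|E|\ge1-\epsilon/2>1-\epsilon$ by Lemma~\ref{lem:riesz}.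

\section{Increments and fillers}\label{sec:bands}

A real trigonometric polynomial $\varphi$ is \emph{admissible for $s$} if $\deg\varphi\le N_{j_s}/7$ and $\|\varphi\|_\infty\le2^s$. Every $\varphi$ is admissible for all large $s$. For $\varphi$ admissible for $s$ and $j\in\Lambda_s$, the \emph{increment} of $\varphi$ on the band $B_j$ is
\[
p_j=\varphi\,(R_{s,j-1}-R_{s,j})=-\delta_sM_jX_j,\qquad M_j=\varphi R_{s,j-1} .
\]
The increments telescope: $\sum_{i=j_s}^jp_i=\varphi(1-R_{s,j})$. By \eqref{eq:deg},
\begin{equation}\label{eq:degM}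
\deg M_j\le\frac{N_{j_s}}7+\frac{N_j}7<\frac{N_j}2 .
\end{equation}

\begin{lemma}\label{lem:increment}
The spectrum of $p_j$ lies in $B_j$, and $\|p_j\|_*\le2^{-s}$.
\end{lemma}

\begin{proof}
The frequencies of $M_jX_j$ have the form $k=N_jl+r$ with $1\le|l|\le2^{t_j}$ and $|r|<N_j/2$. So $N_j/2<|k|<2^{t_j}N_j+N_j/2\le N_{j+1}/8+N_{j+1}/16$. Since $|X_j|\le1$, Lemma~\ref{lem:riesz} and \eqref{eq:AL} give $\|p_j\|_*\le\|p_j\|_2\le\delta_s2^se^{A_s/8}\le2^{-s}$.
\end{proof}

\begin{lemma}\label{lem:mass}
Let $\varphi$ be a real trigonometric polynomial and $\eta>0$. For all sufficiently large $s$,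
\[
\big|\,\|\varphi R_{s,j}\|-\|\varphi\|\,\big|\le\eta\qquad\text{for }j_s-1\le j<j_{s+1}.
\]
\end{lemma}

\begin{proof}
Let $u$ be a Fej\'er mean of the continuous function $|\varphi|$ with $\|u-|\varphi|\|_\infty\le\eta/2$, and let $s$ satisfy $\deg u\le N_{j_s}/2$. The constant $1$ is admissible for $s$, so by Lemma~\ref{lem:increment} the polynomial $1-R_{s,j}$ has spectrum in $|k|>N_{j_s}/2$. Hence $\int u(R_{s,j}-1)=0$. As $R_{s,j}>0$ and $\int R_{s,j}=1$,
\[
\Big|\int|\varphi|R_{s,j}-\int|\varphi|\Big|=\Big|\int(|\varphi|-u)(R_{s,j}-1)\Big|\le\frac\eta2\int(R_{s,j}+1)=\eta.\qedhere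
\]
\end{proof}

\begin{lemma}[filler]\label{lem:filler}
Let $\varphi$ be admissible for $s$, possibly $\varphi=0$, let $j\in\Lambda_s$, and let $p_j$ be the increment of $\varphi$ on $B_j$. There is a real trigonometric polynomial $\nu_j$ with spectrum in $B_j$ such that $|c_k(p_j+\nu_j)|=\beta_k$ for all $k\in B_j$ and $\|\nu_j\|_*\le2\cdot2^{-j}$.
\end{lemma}

\begin{proof}
Write $N,t,b,M$ for $N_j,t_j,b_j,M_j$. Every positive $k\in B_j$ is uniquely $k=Nl+r$ with $-N/2<r\le N/2$. For fixed $r$, the integer $l$ runs through consecutive values starting from $1$ and not exceeding $2^{t+2}$, because $N/2<k\le2^{t+2}N$. In the convolution $c_k(MX_j)=\sum_{l'}c_{l'}(Y_t)c_{k-Nl'}(M)$ only terms with $|k-Nl'|<N/2$ can be nonzero, by \eqref{eq:degM}, and this forces $l'=l$. Hence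
\[
a_k:=c_k(p_j)=-\delta_s\,c_l(Y_t)\,c_r(M).
\]
By \eqref{eq:Ycoef}, $a_k$ is a real multiple of $c_r(M)$, and $|a_k|=\alpha_r:=\delta_s2^{-(t+3)/2}|c_r(M)|$ for $l\le2^t$, while $a_k=0$ for $l>2^t$.

The coefficients lie below the target. Indeed $|c_r(M)|\le\|M\|\le\|\varphi\|_\infty\int R_{s,j-1}\le2^s\le2^j$, and $2^{-t/2}=b^2$, so
\[
|a_k|\le2^{-3/2}\,b^2\,2^j\le2^{-3/2}\,b<b/2\le\beta_k .
\]
Let $\omega_r=ic_r(M)/|c_r(M)|$ if $c_r(M)\ne0$ and $\omega_r=1$ otherwise, and let $m_k=(\beta_k^2-|a_k|^2)^{1/2}$. Put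
\[
\nu^+=\sum_{k\in B_j,\ k>0}\omega_rm_ke_k,\qquad\nu_j=\nu^++\overline{\nu^+}.
\]
Then $\nu_j$ is real with spectrum in $B_j$. For $k>0$ the number $a_k$ is a real multiple of $i\omega_r$, so $|a_k+\omega_rm_k|^2=|a_k|^2+m_k^2=\beta_k^2$. For $k<0$ the same holds because $p_j+\nu_j$ is real.

It remains to bound $S_m\nu_j$. Fix $r$. For $l\le2^t$ we have $m_k=(\beta_k^2-\alpha_r^2)^{1/2}$, and for $l>2^t$ we have $m_k=\beta_k$. In each range $m_k$ decreases in $l$ and is less than $b$, and $\omega_r$ is constant. So $S_m\nu^+$ is a sum of at most $2N$ pieces, each a unimodular multiple of a sum as in Lemma~\ref{lem:abel} with at most $2^{t+2}$ terms. Each piece has norm at most $b(1+\log2^{t+2})\le b(t+3)$. By \eqref{eq:scale}, $\|S_m\nu^+\|\le2Nb(t+3)\le2^{-j}$, and $S_m\overline{\nu^+}=\overline{S_m\nu^+}$ has the same norm.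
\end{proof}

The bound $2\cdot2^{-j}$ does not depend on $\varphi$ and is summable over all bands. The bound $2^{-s}$ for the increments is not summable in this way, since a block contains $L_s$ bands; sums of increments are estimated by telescoping instead.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $E$ be the set of Section~\ref{sec:riesz}, and let $\kappa\in(0,1)$ and $h$ be given. All four conclusions are homogeneous, so we may assume $\|h\|=1$. It suffices to prove (i) almost everywhere on $E$, since changing $g$ on a null set affects nothing else.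

\subsection{A low-frequency part}\label{ss:low}
Whatever is multiplied by $1-R$ has its norm nearly doubled. To get strictly below $2$ we first split off from $h$ a polynomial $w$ that already has decreasing moduli and whose removal lowers the norm; only $h-w$ is then moved to high frequencies.

Since $\|h\|>0$, there is $\theta=\pm1$ such that $U=\{\theta h>0\}$ has positive measure. We have $F_n*\chi_U\to\chi_U$ in $L^1$, and if $F_n*\chi_U\le\frac34$ everywhere then $\|F_n*\chi_U-\chi_U\|\ge|U|/4$. So there are $n\ge1$ and $x_0$ such that $\Phi(x)=F_n(x-x_0)$ satisfies $\int_U\Phi>\frac34$. For $\lambda>0$ let $q_\lambda=(|h-\lambda\theta\Phi|-|h|)/\lambda$. Then $|q_\lambda|\le\Phi$, and at each point of $U$ we have $q_\lambda=-\Phi$ for small $\lambda$. By dominated convergence,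
\[
\limsup_{\lambda\to0}\int q_\lambda\le-\int_U\Phi+\int_{U^c}\Phi=1-2\int_U\Phi<-\frac12 .
\]
Fix $\lambda>0$ with $\lambda(2n+1)\le\frac12$ and $\int q_\lambda<0$, and put $w=\lambda\theta\Phi$. Then
\[
\|h-w\|=1-\gamma\quad\text{with}\quad0<\gamma\le\|w\|=\lambda\le\tfrac16,\qquad\|w\|_*\le\lambda(2n+1)\le\tfrac12,
\]
and $|c_k(w)|=\lambda\big(1-\frac{|k|}{n+1}\big)$ for $|k|\le n$, $c_k(w)=0$ for $|k|>n$. All later errors are measured by
\[
\tau=\tfrac1{20}\min(\gamma,\kappa)\le\tfrac1{120}.
\]

\subsection{Successive approximation}\label{ss:approx}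
We construct real trigonometric polynomials $\varphi_1,\varphi_2,\dots$ and $g_1,g_2,\dots$ and integers $s_1<s_2<\cdots$. At stage $i$ the polynomial $\varphi_i$ approximates what is still missing, and $\varphi_i(1-R_{s_i})$ is added, with fillers on all bands up to the end of the block $\Lambda_{s_i}$. Once $\varphi_i$ is chosen, $s_i$ is taken larger than $s_{i-1}$ (if $i\ge2$) and so large that $\varphi_i$ is admissible for $s_i$ and
\begin{gather}
4^{-s_i}\|\varphi_i\|\le\tau2^{-i-1},\qquad2^{-s_i}\le\tau2^{-i-5},\label{eq:s1}\\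
\big|\,\|\varphi_iR_{s_i,j}\|-\|\varphi_i\|\,\big|\le\tau2^{-i}\qquad\text{for }j_{s_i}-1\le j<j_{s_i+1};\label{eq:s2}
\end{gather}
the last is possible by Lemma~\ref{lem:mass}. We write $J_0=j_{s_1}$ for the first index of $\Lambda_{s_1}$, and $J_i=j_{s_i+1}$, $i\ge1$, for the first index after $\Lambda_{s_i}$.

\emph{Stage $1$.} Choose $\varphi_1$ with $\|\varphi_1-(h-w)\|\le\tau/2$. With $K=N_{J_0}/2$, $b=b_{J_0}$, and $B=\{R_{s_1}>4^{-s_1}\}$, require of $s_1$ also that
\begin{equation}\label{eq:s3}
n<K,\qquad2b<\frac\lambda{n+1},\qquad\int_B|h|\le\frac\tau2 .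
\end{equation}
The third condition holds for large $s_1$ because $|B|\le2^{-s_1-1}$ by Lemma~\ref{lem:riesz} and the integral of $|h|$ is absolutely continuous. The frequencies $n<|k|\le K$, between the spectrum of $w$ and the band $B_{J_0}$, are filled by
\[
\nu_0=\sum_{n<|k|\le K}b\Big(2-\frac{|k|}{2K}\Big)e_k,\qquad\|\nu_0\|_*\le2K\cdot2b=2N_{J_0}b_{J_0}\le2^{-J_0},
\]
where we used \eqref{eq:scale}. Put $g_0=w+\nu_0$.

\emph{Completing stage $i\ge1$.} Let $J_{i-1}\le j<J_i$. If $j\in\Lambda_{s_i}$, let $p_j$ be the increment of $\varphi_i$ on $B_j$. Otherwise let $p_j=0$, the increment of $\varphi=0$; these unused bands still need coefficients of the right modulus. In both cases let $\nu_j$ be the filler from Lemma~\ref{lem:filler}. Put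
\[
g_i=g_{i-1}+\sum_{J_{i-1}\le j<J_i}(p_j+\nu_j)=g_{i-1}+\varphi_i(1-R_{s_i})+\sum_{J_{i-1}\le j<J_i}\nu_j,\qquad r_i=\chi_E(h-g_i),
\]
and choose $\varphi_{i+1}$ with $\|\varphi_{i+1}-r_i\|\le\tau2^{-i-2}$. The factor $\chi_E$ matters: off $E$ the function $g_1$ carries the mass of $\varphi_1R_{s_1}$, which is not to be corrected.

Since $J_0\ge s_1$ and $J_i\ge s_i+1$, Lemma~\ref{lem:filler} and \eqref{eq:s1} give
\begin{equation}\label{eq:fill}
\|\nu_0\|_*+\sum_{j\ge J_0}\|\nu_j\|_*\le5\cdot2^{-s_1}\le\frac{5\tau}{64},\qquad\sum_{j\ge J_i}\|\nu_j\|_*\le2^{1-s_i}\le\tau2^{-i-4}\quad(i\ge1).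
\end{equation}

We claim that $\|r_i\|\le\tau2^{1-i}$. On $E$ we have $0<R_{s_i}\le4^{-s_i}$, so $\|\chi_E\varphi_iR_{s_i}\|\le\tau2^{-i-1}$ by \eqref{eq:s1}. For $i=1$, on $E$,
\[
r_1=(h-w-\varphi_1)+\varphi_1R_{s_1}-\nu_0-\sum_{J_0\le j<J_1}\nu_j,\qquad\|r_1\|\le\frac\tau2+\frac\tau4+\frac{5\tau}{64}\le\tau .
\]
For $i\ge1$, on $E$,
\[
r_{i+1}=(r_i-\varphi_{i+1})+\varphi_{i+1}R_{s_{i+1}}-\sum_{J_i\le j<J_{i+1}}\nu_j,
\]
so $\|r_{i+1}\|\le\tau2^{-i-2}+\tau2^{-i-2}+\tau2^{-i-4}\le\tau2^{-i}$.

It follows that $\|\varphi_{i+1}\|\le\tau2^{1-i}+\tau2^{-i-2}\le3\tau2^{-i}$, that is, $\|\varphi_q\|\le6\tau2^{-q}$ for $q\ge2$. With \eqref{eq:s2},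
\begin{equation}\label{eq:tail}
\|\varphi_q(1-R_{s_q,d})\|\le2\|\varphi_q\|+\tau2^{-q}\le13\tau2^{-q}\qquad(q\ge2,\ j_{s_q}-1\le d<j_{s_q+1}).
\end{equation}
By \eqref{eq:fill} and \eqref{eq:tail}, $\sum_i\|g_i-g_{i-1}\|<\infty$, so $g_i$ converges in $L^1$ to a real function $g$. Since $\|\chi_E(h-g)\|=\lim\|r_i\|=0$, we have (i).

\subsection{The moduli of the coefficients}\label{ss:moduli}
The polynomials $w$, $\nu_0$, and $p_j+\nu_j$ $(j\ge J_0)$ have spectra in the disjoint sets $\{|k|\le n\}$, $\{n<|k|\le K\}$, and $B_j$, which cover the integers. Since $c_k(g_i)\to c_k(g)$,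
\begin{equation}\label{eq:moduli}
|c_k(g)|=\begin{cases}\lambda\big(1-\frac k{n+1}\big),&0\le k\le n,\\[2pt] b\big(2-\frac k{2K}\big),&n<k\le K,\\[2pt] \beta_k,&k>K.\end{cases}
\end{equation}
Each of the three parts is strictly decreasing. At the first junction $|c_n(g)|=\frac\lambda{n+1}>2b>|c_{n+1}(g)|$ by \eqref{eq:s3}. At the second, $|c_K(g)|=\frac32b>b>\beta_{K+1}$ because $K+1\in B_{J_0}$. This proves (ii).

\subsection{Partial sums}\label{ss:partial}
For $m\le K$ we have $\|S_mg\|=\|S_mg_0\|\le\frac12+\tau<1$. Let $m>K$, and let $j\ge J_0$ be the index with $m\in B_j$. Then $S_mg$ contains the bands before $B_j$ in full and $B_j$ in part. For each $q\ge1$ the increments $p_{j'}$ with $j'\in\Lambda_{s_q}$ and $j'<j$ telescope to $\varphi_q(1-R_{s_q,d_q})$, where $d_q$ is the integer in $[j_{s_q}-1,\,j_{s_q+1}-1]$ nearest to $j-1$; this term is $0$ if the block $\Lambda_{s_q}$ has not begun. Thus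
\begin{equation}\label{eq:Sm}
S_mg=w+\sum_{q\ge1}\varphi_q(1-R_{s_q,d_q})+S_mp_j+\Big(\nu_0+\sum_{J_0\le j'<j}\nu_{j'}+S_m\nu_j\Big).
\end{equation}
We group $w$ with the term $q=1$. Put $H=w+\varphi_1$. By the choice of $\varphi_1$ and by \eqref{eq:s2},
\begin{equation}\label{eq:H}
\|H-h\|\le\frac\tau2,\qquad\big|\,\|\varphi_1R_{s_1,d}\|-(1-\gamma)\big|\le\frac\tau2+\frac\tau2=\tau
\end{equation}
for $j_{s_1}-1\le d<j_{s_1+1}$. Hence $\|H-\varphi_1R_{s_1,d_1}\|\le2-\gamma+\frac32\tau$. The terms $q\ge2$ contribute at most $\frac{13}2\tau$ by \eqref{eq:tail}, the term $S_mp_j$ at most $2^{-s_1}\le\frac\tau{64}$ by Lemma~\ref{lem:increment}, and the fillers at most $\frac{5\tau}{64}$ by \eqref{eq:fill}. Together with the case $m\le K$ this gives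
\begin{equation}\label{eq:upper}
\|S_mg\|\le2-\gamma+9\tau\qquad\text{for all }m.
\end{equation}

For convergence fix $i\ge1$ and let $m>N_{J_i}/2$, so that $j\ge J_i$. Then the blocks $\Lambda_{s_1},\dots,\Lambda_{s_i}$ are complete, and subtracting $g_i$ from \eqref{eq:Sm} leaves the terms $q>i$, the term $S_mp_j$, and fillers of index at least $J_i$. Here $p_j$ is $0$ or belongs to a block $\Lambda_{s_q}$ with $q>i$. So
\[
\|S_mg-g_i\|\le13\tau2^{-i}+2^{-s_{i+1}}+\tau2^{-i-4}.
\]
The right side and $\|g_i-g\|$ tend to $0$ as $i\to\infty$, which proves (iv). Letting $m\to\infty$ in \eqref{eq:upper} and using $\tau\le\gamma/20$, we get $\|g\|\le2-\gamma+9\tau<2=2\|h\|$.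

\subsection{A lower bound for the norm of $g$}\label{ss:lower}
The inequality $\|S_mg\|\le(1+\kappa)\|g\|$ needs a lower bound for $\|g\|$ that matches \eqref{eq:upper}. The equality $g=h$ on $E$ does not give one, since $h$ may vanish on $E$. This is why $\varphi_1$ approximates $h-w$ on all of $[0,1]$ and why \eqref{eq:s3} contains its third condition: $H$ lives mostly off $B$, while $\varphi_1R_{s_1}$ lives mostly on $B$, so their norms almost add.

Write $R=R_{s_1}$. By \eqref{eq:s3} and \eqref{eq:H}, $\int_B|H|\le\frac\tau2+\frac\tau2=\tau$. Off $B$ we have $R\le4^{-s_1}$, so $\int_{B^c}|\varphi_1|R\le\frac\tau4$ by \eqref{eq:s1}. Therefore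
\begin{align*}
\|H-\varphi_1R\|&\ge\int_{B^c}\big(|H|-|\varphi_1|R\big)+\int_B\big(|\varphi_1|R-|H|\big)\\
&=\|H\|+\|\varphi_1R\|-2\int_B|H|-2\int_{B^c}|\varphi_1|R\\
&\ge\Big(1-\frac\tau2\Big)+(1-\gamma-\tau)-2\tau-\frac\tau2=2-\gamma-4\tau .
\end{align*}
The difference $g-(H-\varphi_1R)$ is the sum of the terms $\varphi_q(1-R_{s_q})$, $q\ge2$, and of all fillers, so its norm is at most $\frac{13}2\tau+\frac{5\tau}{64}\le7\tau$. Hence $\|g\|\ge2-\gamma-11\tau\ge2-\frac16-\frac{11}{120}>1$, and by \eqref{eq:upper}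
\[
\frac{\|S_mg\|}{\|g\|}\le\frac{2-\gamma+9\tau}{2-\gamma-11\tau}=1+\frac{20\tau}{2-\gamma-11\tau}\le1+20\tau\le1+\kappa
\]
for all $m$. This proves (iii) and completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:universal}
The moduli of the coefficients of $g$ are eventually universal. By \eqref{eq:moduli}, after the normalization $\|h\|=1$ is undone, $|c_k(g)|=\|h\|\beta_k$ for all sufficiently large $k$, where the sequence $(\beta_k)$ was fixed in Section~\ref{sec:riesz} before $h$ and $\kappa$ were given. At these frequencies $g$ depends on the shape of $h$ only through the phases of its coefficients.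
\end{remark}

\begin{thebibliography}{9}

\bibitem{mterm}
\emph{On the $M$-term best approximation of functions and greedy algorithm},
\texttt{http://www.naun.org/\allowbreak main/\allowbreak NAUN/\allowbreak puremath/\allowbreak 2016/\allowbreak a102019-083.pdf}

\bibitem{zygmund}
Zygmund, \emph{Trigonometric Series}.

\end{thebibliography}
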